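\title{Lamplighter groups over recurrent groups have Property $H_{FD}$}

\begin{abstract}
We show that for a finite group $F$, every unitary representation of the lamplighter group $F\wr\mathbb Z^2$ with nonzero reduced first cohomology has a nonzero invariant vector. In particular $F\wr\mathbb Z^2$ has Shalom's Property $H_{FD}$. More generally, for finitely generated groups $L\neq1$ and $Q$, the wreath product $L\wr Q$ fails $H_{FD}$ if simple random walk on $Q$ is transient, and has $H_{FD}$ if the walk is recurrent and $L$ has Kazhdan's property (T). The proof writes a cocycle as the coboundary of a formal vector of possibly infinite norm, bounds the growth of this vector with a random walk, and truncates it with a $\log\log$ cutoff.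
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Gamma$ be a finitely generated group and $\pi$ a unitary representation of $\Gamma$ on a Hilbert space $\mathcal H$. A \emph{cocycle} is a map $b:\Gamma\to\mathcal H$ with
\[
b(gh)=b(g)+\pi(g)b(h)\qquad(g,h\in\Gamma).
\]
Every vector $v\in\mathcal H$ defines the \emph{coboundary} $\partial v(g)=v-\pi(g)v$, which is a cocycle. The first cohomology $H^1(\Gamma,\pi)$ is the space of cocycles modulo coboundaries, and the \emph{reduced} first cohomology $\overline H^1(\Gamma,\pi)$ is the space of cocycles modulo the closure of the coboundaries in the topology of pointwise convergence. Since $\Gamma$ is countable, this closure consists of the cocycles $b$ for which there is a sequence $v_k$ with $\partial v_k(g)\to b(g)$ for every $g$; we call them \emph{almost coboundaries}.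

These definitions have a geometric meaning. A cocycle $b$ defines an action of $\Gamma$ on $\mathcal H$ by affine isometries, $g\cdot\xi=\pi(g)\xi+b(g)$, and $g\cdot v-v=b(g)-\partial v(g)$. So $b$ is a coboundary if and only if the action fixes a point, and $b$ is an almost coboundary if and only if it has almost fixed points: vectors $v_k$ with $\|g\cdot v_k-v_k\|\to0$ for every $g$. A nonzero class in $\overline H^1$ is an action in which no point is close to being fixed.

If $\Gamma$ is finite, the average of an orbit is a fixed point and all cohomology vanishes. If $\pi$ is trivial, cocycles are homomorphisms $\Gamma\to\mathcal H$ and the only coboundary is $0$, so $\mathbb Z^d$ acting by translations gives a nonzero class. For $\mathbb Z^d$ this is the only source: $\overline H^1(\mathbb Z^d,\pi)=0$ as soon as $\pi$ has no nonzero invariant vector (Lemma~\ref{lem:abelian}). The following properties, defined following Shalom, ask for the same kind of rigidity in general.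

\begin{definition}
The group $\Gamma$ has \emph{Property $H_{FD}$} if every unitary representation $\pi$ with $\overline H^1(\Gamma,\pi)\neq0$ contains a nonzero finite-dimensional subrepresentation. It has \emph{Property $H_T$} if every such $\pi$ has a nonzero invariant vector.
\end{definition}

An invariant vector spans a one-dimensional subrepresentation, so $H_T$ implies $H_{FD}$.

For groups $L$ and $Q$, the \emph{wreath product} is $L\wr Q=N\rtimes Q$, where $N=\bigoplus_QL$ is the group of finitely supported families $\eta=(\eta_x)_{x\in Q}$ in $L$, and $Q$ shifts coordinates: $(q\eta q^{-1})_x=\eta_{q^{-1}x}$. One pictures a lamp with states in $L$ at each point of $Q$. We write $L_x\le N$ for the copy of $L$ at $x$. If $L$ and $Q$ are finitely generated, then so is $L\wr Q$, by generators of $L_e$ and of $Q$.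

Known examples of groups with Property $H_{FD}$ include nilpotent groups, polycyclic groups, the wreath products $F\wr\mathbb Z$ with $F$ finite, and certain extensions of such groups. The question whether $F\wr\mathbb Z^2$ with $F$ finite has Property $H_{FD}$ is posed in \cite{Asymptotic}. The answer is yes.

\begin{theorem}\label{thm:A}
Let $F$ be a finite group and $G=F\wr\mathbb Z^2$. If $\pi$ is a unitary representation of $G$ with $\overline H^1(G,\pi)\neq0$, then $\pi$ has a nonzero $G$-invariant vector. In particular, $G$ has Property $H_{FD}$.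
\end{theorem}

The property of $\mathbb Z^2$ that decides the question is recurrence. Let $Q$ be generated by a finite, nonempty, symmetric set $\Sigma$, and let $p_n$ be the probability that a product of $n$ independent uniform elements of $\Sigma$ equals $e$. Simple random walk on $Q$ is \emph{transient} if $\sum_{n\ge0} p_n<\infty$ and \emph{recurrent} otherwise. By Varopoulos' theorem (see \cite[Theorem~3.24]{Woess}), it is recurrent if and only if $Q$ is finite or has a finite-index subgroup isomorphic to $\mathbb Z$ or $\mathbb Z^2$; in particular the choice of $\Sigma$ does not matter. Property (T) is recalled in Section~\ref{sec:prelim}; finite groups have it.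

\begin{theorem}\label{thm:B}
Let $L\neq1$ and $Q$ be finitely generated groups.
\begin{enumerate}
\item If simple random walk on $Q$ is transient, then $L\wr Q$ does not have Property $H_{FD}$.
\item If $L$ has property \textup{(T)} and simple random walk on $Q$ is recurrent, then $L\wr Q$ has Property $H_{FD}$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:classification}
Let $L\neq1$ be finite, or have property \textup{(T)}, and let $Q$ be finitely generated. Then $L\wr Q$ has $H_{FD}$ if and only if $Q$ is recurrent, if and only if $Q$ is finite, virtually $\mathbb Z$, or virtually $\mathbb Z^2$. In particular, for $F\neq1$ finite, $F\wr\mathbb Z^d$ has $H_{FD}$ if and only if $d\le2$.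
\end{corollary}

The corollary follows from Theorem~\ref{thm:B} and Varopoulos' theorem, since every finite-index subgroup of $\mathbb Z^d$ is isomorphic to $\mathbb Z^d$.

Recurrence enters through one family of cocycles, studied in Section~\ref{sec:model}. They have the form $\partial c$ for a constant function $c$ on $Q$, which is not square summable although its coboundary is. Approximating $\partial c$ by true coboundaries means cutting $c$ off at a small cost in Dirichlet energy. This is impossible on a transient group, which proves Theorem~\ref{thm:B}(1), and easy on $\mathbb Z$ and $\mathbb Z^2$, which suggests the answer yes. The work is to show that every cocycle of $L\wr\mathbb Z^d$ behaves like this model. Section~\ref{sec:primitive} attaches to a cocycle a formal primitive $\sum_rd_r$, graded by distance to the origin of $\mathbb Z^d$, and shows that it can be cut off if $\sum_{r\le k}\|d_r\|^2\le Ck^2(1+\log k)$. Section~\ref{sec:growth} proves this bound for $d\le2$ with a random walk. Section~\ref{sec:virtual} passes to finite extensions and discusses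 the hypotheses.

\section{Cocycles, averaging operators and property (T)}\label{sec:prelim}

\subsection*{Cocycles}
The cocycle identity gives $b(e)=0$, $b(g^{-1})=-\pi(g^{-1})b(g)$ and $\|b(gh)\|\le\|b(g)\|+\|b(h)\|$. Applied to the cocycle $b-\partial v_k$, these show that the set of $g$ with $\partial v_k(g)\to b(g)$ is a subgroup. \emph{So convergence needs to be checked only on a generating set.} If $\mathcal H$ is an orthogonal sum of two invariant subspaces, the two components of a cocycle are cocycles, and a sum of almost coboundaries is an almost coboundary.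

Let $\mu$ be a finitely supported probability measure on $\Gamma$ that is symmetric, $\mu(g)=\mu(g^{-1})$. Then $\pi(\mu)=\sum_g\mu(g)\pi(g)$ is self-adjoint of norm at most $1$, and expanding $\|w-\pi(g)w\|^2=2\|w\|^2-2\operatorname{Re}\langle\pi(g)w,w\rangle$ gives
\begin{equation}\label{eq:dirichlet}
\langle(1-\pi(\mu))w,w\rangle=\frac12\sum_g\mu(g)\,\|w-\pi(g)w\|^2\qquad(w\in\mathcal H).
\end{equation}

\begin{lemma}\label{lem:abelian}
Let $\Lambda$ be a finitely generated abelian group and $\pi$ a unitary representation of $\Lambda$ without nonzero invariant vectors. Then every cocycle $c$ for $\pi$ is an almost coboundary.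
\end{lemma}

\begin{proof}
Comparing $c(gh)$ with $c(hg)$ gives $(1-\pi(g))c(h)=(1-\pi(h))c(g)$. Let $\mu$ be a finitely supported symmetric probability measure whose support generates $\Lambda$, and put $P=\pi(\mu)$ and $\beta=\sum_h\mu(h)c(h)$. Averaging over $h$,
\[
(1-\pi(g))\beta=(1-P)c(g).
\]
If $1-P$ were invertible, $(1-P)^{-1}\beta$ would be a primitive of $c$. We regularize: for $0<s<1$ let $w_s=(1-sP)^{-1}\beta$. As $\pi(g)$ commutes with $P$, we get $\partial w_s(g)=(1-sP)^{-1}(1-P)c(g)$. On $[-1,1]$ the function $u\mapsto(1-u)/(1-su)$ is bounded by $2$, and it tends to $1$ as $s\uparrow1$ for every $u\neq1$. By \eqref{eq:dirichlet}, a vector with $Pw=w$ is fixed by the support of $\mu$, hence by $\Lambda$, hence zero; so $1$ is not an eigenvalue of $P$. The spectral theorem and dominated convergence give $\partial w_s(g)\to c(g)$.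
\end{proof}

\begin{lemma}\label{lem:finiteindex}
Let $\Gamma_0$ be a finite-index subgroup of a finitely generated group $\Gamma$. If $\Gamma_0$ has Property $H_{FD}$, then so does $\Gamma$.
\end{lemma}

\begin{proof}
Write $\Gamma=\bigsqcup_{i=1}^lg_i\Gamma_0$. For $g\in\Gamma$ there are a permutation $\tau$ of $\{1,\dots,l\}$ and elements $\gamma_i\in\Gamma_0$ with $gg_i=g_{\tau(i)}\gamma_i$.

Let $b$ be a cocycle of $\Gamma$ for $\pi$ whose restriction to $\Gamma_0$ is an almost coboundary, say $b_k=b-\partial v_k\to0$ pointwise on $\Gamma_0$. Let $u_k=\frac1l\sum_ib_k(g_i)$. Evaluating the cocycle $b_k$ on $gg_i=g_{\tau(i)}\gamma_i$,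
\[
b_k(g)+\pi(g)b_k(g_i)=b_k(g_{\tau(i)})+\pi(g_{\tau(i)})b_k(\gamma_i).
\]
The last term tends to $0$ as $k\to\infty$, because $\gamma_i$ does not depend on $k$. Averaging over $i$ gives $b_k(g)-\partial u_k(g)\to0$, that is, $\partial(v_k+u_k)(g)\to b(g)$. So $b$ is an almost coboundary on $\Gamma$.

Consequently $\overline H^1(\Gamma,\pi)\neq0$ implies $\overline H^1(\Gamma_0,\pi|_{\Gamma_0})\neq0$, and then there is a nonzero finite-dimensional $\Gamma_0$-invariant subspace $W$. The subspace $\sum_i\pi(g_i)W$ is finite-dimensional, and it is $\Gamma$-invariant since $\pi(g)\pi(g_i)W=\pi(g_{\tau(i)})W$.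
\end{proof}

\subsection*{Property (T)}
A countable group $L$ has \emph{Kazhdan's property} (T) if there are a finite nonempty set $\Sigma\subset L$ and $\varepsilon>0$ such that, for every unitary representation $\sigma$ of $L$ without nonzero invariant vectors and every vector $w$,
\[
\max_{s\in\Sigma}\|\sigma(s)w-w\|\ge\varepsilon\|w\|.
\]
We may enlarge $\Sigma$ to be symmetric and assume $\varepsilon\le1$. We use four facts.

\begin{itemize}
\item[(T1)] \emph{Finite groups have} (T). If $\sigma$ has no invariant vector, the average of the $\sigma(s)$ over $L$ is $0$, and \eqref{eq:dirichlet} shows that $\Sigma=L$, $\varepsilon=\sqrt2$ work.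
\item[(T2)] \emph{If $L,L'$ have} (T)\emph{, so does $L\times L'$.} Let $\sigma$ be a representation of $L\times L'$ without invariant vectors, and split $w=w_0+w_1$ along the space $V_0$ of $L$-invariant vectors and its complement $V_0^\perp$; both are invariant under $L\times L'$. The group $L'$ has no invariant vector in $V_0$, and $L$ has none in $V_0^\perp$. One of $w_0,w_1$ has norm at least $\|w\|/\sqrt2$, so some element of $\Sigma\cup\Sigma'$ moves it, and hence $w$, by at least $\min(\varepsilon,\varepsilon')\|w\|/\sqrt2$.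
\item[(T3)] \emph{Delorme's theorem: if $L$ has} (T)\emph{, then $H^1(L,\sigma)=0$ for every unitary representation $\sigma$.} For finite $L$ this is the averaging argument of the introduction.
\item[(T4)] \emph{Spectral gap: if $L$ has} (T)\emph{, there are a finitely supported symmetric probability measure $\nu$ on $L$ and $\rho<1$ such that $\|\sigma(\nu)\|\le\rho$ whenever $\sigma$ has no nonzero invariant vector.} Take $\nu=\frac12\delta_e+\frac1{2|\Sigma|}1_\Sigma$. The atom at $e$ makes $\sigma(\nu)\ge0$, and for a unit vector $w$, \eqref{eq:dirichlet} gives $1-\langle\sigma(\nu)w,w\rangle=\frac1{4|\Sigma|}\sum_{s\in\Sigma}\|\sigma(s)w-w\|^2\ge\frac{\varepsilon^2}{4|\Sigma|}$. So $\rho=1-\frac{\varepsilon^2}{4|\Sigma|}$ works. For finite $L$ one can take $\nu$ uniform and $\rho=0$.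
\end{itemize}

\section{The model cocycle}\label{sec:model}

Let $L\neq1$, $Q$ be finitely generated and $G=L\wr Q$. Let $\sigma$ be a unitary representation of $L$ on $V$ and $v\in V$ a vector that is not $L$-invariant; for instance $V=\ell^2(L)$ and $v=\delta_e$. The group $G$ acts on all functions $h:Q\to V$ by
\[
(\pi(\eta)h)(x)=\sigma(\eta_x)h(x)\quad(\eta\in N),\qquad(\pi(q)h)(x)=h(q^{-1}x)\quad(q\in Q);
\]
this is an action of the semidirect product because $(\pi(q)\pi(\eta)\pi(q)^{-1}h)(x)=\sigma(\eta_{q^{-1}x})h(x)$. It restricts to a unitary representation on $\mathcal H=\ell^2(Q,V)$. Let $c_v$ be the constant function with value $v$ and put $b(g)=c_v-\pi(g)c_v$. Like any coboundary, $b$ satisfies the cocycle identity, and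
\[
b(\eta q)(x)=v-\sigma(\eta_x)v
\]
is finitely supported in $x$. So $b$ is a cocycle with values in $\mathcal H$, the \emph{model cocycle}, although its primitive $c_v$ is not in $\mathcal H$ when $Q$ is infinite.

\begin{lemma}\label{lem:nofd}
If $Q$ is infinite, $\ell^2(Q,V)$ has no nonzero finite-dimensional $Q$-invariant subspace.
\end{lemma}

\begin{proof}
For finitely supported $h,h'$ we have $\langle\pi(q)h,h'\rangle=0$ for all but finitely many $q$; by density, $\langle\pi(q)h,h'\rangle\to0$ as $q\to\infty$ for all $h,h'$. An orthonormal basis $h_1,\dots,h_m$ of a nonzero invariant subspace would satisfy $\sum_j|\langle\pi(q)h_1,h_j\rangle|^2=1$ for all $q$.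
\end{proof}

\subsection*{Transient base}
Suppose $\partial f_k\to b$ with $f_k\in\mathcal H$. On $Q$ we have $b=0$, so the $f_k$ must be almost invariant under shifts. On the lamp $L_e$ we have $b\neq0$, so $f_k(e)$ must stay away from $0$. Transience makes these demands incompatible: the Green function bounds the value at a point by the energy.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $\Sigma$ be the generating set of $Q$ and $\mathcal G=\sum_np_n<\infty$. The group $Q$ is infinite, since finite groups are recurrent, so by Lemma~\ref{lem:nofd} $\pi$ has no nonzero finite-dimensional subrepresentation. It suffices to show that the model cocycle $b$ is not an almost coboundary.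

Let $P=|\Sigma|^{-1}\sum_{s\in\Sigma}\pi(s)$. For a unit vector $\xi\in V$ let $\delta_e\xi\in\mathcal H$ be the function with value $\xi$ at $e$ and $0$ elsewhere; then $\langle P^n\delta_e\xi,\delta_e\xi\rangle=p_n$. For $0<\theta<1$ the operator $T=1-\theta P$ is positive and invertible, with $T^{-1}=\sum_n\theta^nP^n$. By the Cauchy--Schwarz inequality, for $h\in\mathcal H$,
\[
|\langle h(e),\xi\rangle|^2=|\langle T^{1/2}h,T^{-1/2}\delta_e\xi\rangle|^2\le\langle Th,h\rangle\sum_n\theta^np_n\le\mathcal G\,\langle Th,h\rangle .
\]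
Letting $\theta\uparrow1$, taking the supremum over $\xi$ and using \eqref{eq:dirichlet},
\[
\|h(e)\|^2\le\frac{\mathcal G}{2|\Sigma|}\sum_{s\in\Sigma}\|\partial h(s)\|^2 .
\]
Suppose $\partial f_k\to b$ pointwise. Then $\partial f_k(s)\to b(s)=0$ for $s\in\Sigma$, so $f_k(e)\to0$. For $\ell\in L$, viewed in $L_e$, evaluating $\partial f_k(\ell)\to b(\ell)$ at $e$ gives $f_k(e)-\sigma(\ell)f_k(e)\to v-\sigma(\ell)v$. Hence $v=\sigma(\ell)v$ for all $\ell\in L$, contrary to the choice of $v$.
\end{proof}

\subsection*{Cutoffs on $\mathbb Z$ and $\mathbb Z^2$}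
From now on the base is $\mathbb Z^d$, written additively, with $|x|=\max_i|x_i|$, balls $B_r=\{x:|x|\le r\}$, and $B_{-1}=\emptyset$. A \emph{cutoff} is a finitely supported function $\varphi:\mathbb Z_{\ge0}\to[0,1]$, and its local oscillation is
\[
\delta_\varphi(r)=\max\{|\varphi(r)-\varphi(s)|:\ s\ge0,\ |s-r|\le1\}.
\]

\begin{example}\label{ex:model}
Let $L=\mathbb Z/2$, let $\sigma$ be the sign character on $V=\mathbb C$, and let $v=1$. Then $\mathcal H=\ell^2(\mathbb Z^d)$, $\pi(\eta)$ changes the sign of a function on $\operatorname{supp}\eta$, and $b(\eta t)=2\cdot1_{\operatorname{supp}\eta}$ is the formal coboundary of the constant function $1$. For a cutoff $\varphi$ let $f_\varphi(x)=\varphi(|x|)$. If $\varphi=1$ on $[0,m]$, then $\partial f_\varphi(\eta)=b(\eta)$ whenever $\operatorname{supp}\eta\subset B_m$. For $t=\pm e_i$, the numbers $|x|$ and $|x-t|$ differ by at most $1$, so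
\[
\|\partial f_\varphi(t)\|^2=\sum_x\big|\varphi(|x|)-\varphi(|x-t|)\big|^2\le\sum_r\delta_\varphi(r)^2c_r,\qquad c_r=|B_r\setminus B_{r-1}|.
\]
Since $b(t)=0$, the cocycle $b$ is an almost coboundary if the left side can be made small while $m\to\infty$.

For $d=1$ let $\varphi$ decrease linearly from $1$ to $0$ on $[m,m+R]$. Then $f_\varphi(x)-f_\varphi(x-1)=\pm1/R$ at $2R$ points, so $\|\partial f_\varphi(\pm1)\|^2=2/R\to0$. For $d=2$ we have $c_r=8r$ for $r\ge1$, and for the same $\varphi$ the bound is at least $\sum_{r=m+1}^{m+R}8r/R^2>4$: a drop within a single scale has a cost of order one. The remedy is to spread the drop over many dyadic scales. The next lemma does this; it applies because $\sum_{r\le k}c_r=(2k+1)^2\le9k^2$.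
\end{example}

\begin{lemma}\label{lem:cutoff}
Let $c_r\ge0$ for $r\ge0$, and suppose $A_k=\sum_{r\le k}c_r\le Ck^2(1+\log k)$ for all $k\ge1$. Then there are cutoffs $\varphi_m$, $m\ge1$, with $\varphi_m=1$ on $[0,2^m]$ and $\sum_r\delta_{\varphi_m}(r)^2c_r\to0$.
\end{lemma}

\begin{proof}
Let $m<M$ and let $\theta_m,\dots,\theta_{M-1}\ge0$ have sum $1$. Let $\varphi=1$ on $[0,2^m]$, $\varphi=0$ on $[2^M,\infty)$, and $\varphi(i)-\varphi(i+1)=\theta_j2^{-j}$ for $2^j\le i<2^{j+1}$, $m\le j<M$; thus $\varphi$ drops by $\theta_j$ on the $j$-th dyadic block. We have $\delta_\varphi(r)^2\le(\varphi(r-1)-\varphi(r))^2+(\varphi(r)-\varphi(r+1))^2$, without the first term if $r=0$. Grouping by increments,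
\begin{equation}\label{eq:blocks}
\sum_r\delta_\varphi(r)^2c_r\le\sum_{i}\big(\varphi(i)-\varphi(i+1)\big)^2(c_i+c_{i+1})\le2\sum_{j=m}^{M-1}\theta_j^2\,4^{-j}A_{2^{j+1}} .
\end{equation}
By hypothesis $4^{-j}A_{2^{j+1}}\le4C(1+(j+1)\log2)\le4C(j+2)$. Choose $\theta_j=\frac1{(j+2)\Lambda}$ with $\Lambda=\sum_{j=m}^{M-1}\frac1{j+2}$. Then the right side of \eqref{eq:blocks} is at most $8C\sum_j\frac1{(j+2)\Lambda^2}=8C/\Lambda$. The harmonic series diverges, so for each $m$ we can choose $M$ with $\Lambda\ge m$.
\end{proof}

By the Cauchy--Schwarz inequality, the minimum of $\sum_j\theta_j^2w_j$ subject to $\sum_j\theta_j=1$ is $1/\sum_jw_j^{-1}$, attained for $\theta_j$ proportional to $w_j^{-1}$. So a bound $4^{-j}A_{2^{j+1}}\le w_j$ is useful in \eqref{eq:blocks} exactly when $\sum_jw_j^{-1}=\infty$. In Example~\ref{ex:model} with $d=2$ one has $w_j=36$, and equal drops, that is, a cutoff linear in $\log r$, suffice. The extra logarithm allowed in the lemma gives $w_j$ of order $j$ and a cutoff roughly linear in $\log\log r$. We shall need this room, and there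 is little more: a bound $k^2(\log k)^{1+\epsilon}$ would give a convergent series.

\section{The formal primitive of a cocycle}\label{sec:primitive}

This section and the next prove the following statement. Its case $L=F$, $d=2$ is Theorem~\ref{thm:A}, by (T1).

\begin{proposition}\label{prop:main}
Let $L$ be a finitely generated group with property \textup{(T)}, $d\in\{1,2\}$, and $G=L\wr\mathbb Z^d$. If a unitary representation $\pi$ of $G$ has no nonzero invariant vector, then every cocycle for $\pi$ is an almost coboundary.
\end{proposition}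

For finite $L$ the proof uses property (T) only through averages over finite groups. The restriction on $d$ is used only in Lemma~\ref{lem:hitting}. For a finite set $S\subset\mathbb Z^d$ let $N_S=\bigoplus_SL\le N$. It is a normal subgroup of $N$, and $tN_St^{-1}=N_{t+S}$ for $t\in\mathbb Z^d$. For a subgroup $K\le G$, $\mathcal H^K$ denotes the space of $K$-invariant vectors.

\subsection*{Removing the vectors fixed by all lamps}
Since $N$ is normal in $G$, the decomposition $\mathcal H=\mathcal H^N\oplus(\mathcal H^N)^\perp$ is $G$-invariant. Let $b_0$ be the component of a cocycle in $\mathcal H^N$. The restriction of $b_0$ to $L_x$ is a cocycle for a trivial representation; by (T3) it is a coboundary, hence $0$. (For finite $L$: a homomorphism from a finite group to a vector space vanishes.) So $b_0$ vanishes on $N$, and $b_0(\eta t)=b_0(t)$. Thus $b_0$ is a cocycle of $\mathbb Z^d=G/N$ acting on $\mathcal H^N$, where the invariant vectors form $\mathcal H^G=0$. By Lemma~\ref{lem:abelian}, $b_0$ is an almost coboundary. This is the only use of the hypothesis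 $\mathcal H^G=0$. It remains to treat the other component, so
\begin{center}
\emph{from now on $b$ is a cocycle for a representation $\pi$ of $G$ with $\mathcal H^N=0$.}
\end{center}

\subsection*{Projections attached to finite sets}
In Example~\ref{ex:model} we cut off a function according to position in $\mathbb Z^d$. An abstract Hilbert space has no positions, but the lamps provide a substitute: one can ask which lamps fix a given vector. For finite $S\subset\mathbb Z^d$ let $E_S$ be the orthogonal projection onto $\mathcal H^{N_S}$, so that $E_\emptyset=I$, and let $E_x=E_{\{x\}}$.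

\begin{lemma}\label{lem:projections}
For finite $S,T\subset\mathbb Z^d$ and $t\in\mathbb Z^d$:
\begin{enumerate}
\item[(a)] $E_S$ commutes with $\pi(N)$, and $\pi(t)E_S\pi(t)^{-1}=E_{t+S}$;
\item[(b)] $E_SE_T=E_TE_S=E_{S\cup T}$;
\item[(c)] $E_{B_r}\to0$ strongly as $r\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $g\in G$, the unitary $\pi(g)$ maps $\mathcal H^{N_S}$ onto $\mathcal H^{gN_Sg^{-1}}$; take $g\in N$ and $g=t$. (b) By (a), $E_S$ commutes with $\pi(N_T)$, so it maps $\mathcal H^{N_T}$ into itself; being self-adjoint, it commutes with $E_T$. The product of commuting projections is the projection onto the intersection of the ranges, here $\mathcal H^{N_{S\cup T}}$. (c) A decreasing sequence of projections converges strongly to the projection onto the intersection of the ranges, which is $\mathcal H^N=0$ because $N=\bigcup_rN_{B_r}$.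
\end{proof}

Fix a finite set $T$. For $U\subset T$ put
\[
\Pi_U=\prod_{x\in U}(1-E_x)\prod_{x\in T\setminus U}E_x ;
\]
the dependence on $T$ is suppressed. These are projections that commute with $\pi(N)$. Expanding $I=\prod_{x\in T}\big((1-E_x)+E_x\big)$ shows that their sum is $I$. They are mutually orthogonal, because a point $x$ in exactly one of $U,U'$ contributes $E_x(1-E_x)=0$ to $\Pi_U\Pi_{U'}$. For $S\subset T$ the product $E_S\Pi_U$ is $\Pi_U$ if $U\cap S=\emptyset$ and $0$ otherwise, so
\begin{equation}\label{eq:ES}
E_S=\sum_{U\cap S=\emptyset}\Pi_U,\qquad1-E_S=\sum_{U\cap S\neq\emptyset}\Pi_U\qquad(S\subset T).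
\end{equation}
One thinks of $U$ as the set of lamps in $T$ that act nontrivially on the range of $\Pi_U$. In Example~\ref{ex:model}, $E_S$ is multiplication by $1_{\mathbb Z^d\setminus S}$, $\Pi_{\{x\}}$ is multiplication by $1_{\{x\}}$, and $\Pi_U=0$ when $U$ has two or more points. In general the position $x$ is replaced by a set $U$, and $|x|$ is replaced by the distance from $0$ to $U$. For nonempty $U$ write $\operatorname{dist}(y,U)=\min_{x\in U}|x-y|$, and define the \emph{shell projections}
\[
D_r=E_{B_{r-1}}-E_{B_r}\qquad(r\ge0).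
\]
They are mutually orthogonal, $\sum_{r\le k}D_r=1-E_{B_k}$, and so $\sum_rD_r=I$ strongly by Lemma~\ref{lem:projections}(c). By \eqref{eq:ES}, for $y\in\mathbb Z^d$ and $T\supset y+B_r$,
\begin{equation}\label{eq:shell}
\pi(y)D_r\pi(y)^{-1}=E_{y+B_{r-1}}-E_{y+B_r}=\sum_{\emptyset\neq U\subset T,\ \operatorname{dist}(y,U)=r}\Pi_U .
\end{equation}

\subsection*{Local primitives}
If $b=\partial f$ with $f\in\mathcal H$, then $b|_{N_S}$ determines $f$ up to an $N_S$-invariant vector; that is, it determines $(1-E_S)f$. This vector exists even when $f$ does not.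

\begin{lemma}\label{lem:local}
For every finite $S\subset\mathbb Z^d$ there is a unique $v_S\in\mathcal H$ with
\begin{equation}\label{eq:vS}
b(\eta)=v_S-\pi(\eta)v_S\quad(\eta\in N_S),\qquad E_Sv_S=0 .
\end{equation}
Moreover, for finite $S\subset T$ and $t\in\mathbb Z^d$,
\begin{align}
v_S&=(1-E_S)\,v_T,\label{eq:compat}\\
v_{t+S}&=(1-E_{t+S})\,b(t)+\pi(t)v_S.\label{eq:shift}
\end{align}
\end{lemma}

\begin{proof}
Note first that if $b=\partial v$ on $N_S$, then $(1-E_S)v$ satisfies \eqref{eq:vS}, because $E_Sv$ is $N_S$-invariant. By (T2) and (T3), $N_S\cong L^S$ has property (T) and such a $v$ exists. (For finite $L$ take $v=|N_S|^{-1}\sum_{\zeta\in N_S}b(\zeta)$. Then $\pi(\eta)v=|N_S|^{-1}\sum_\zeta(b(\eta\zeta)-b(\eta))=v-b(\eta)$, and averaging this over $\eta$ gives $E_Sv=0$, so $v_S$ is this average.) The difference of two solutions of \eqref{eq:vS} is $N_S$-invariant and killed by $E_S$, hence zero. Therefore $v_S=(1-E_S)v$ for \emph{every} $v$ with $b=\partial v$ on $N_S$. The choice $v=v_T$ gives \eqref{eq:compat}.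

For \eqref{eq:shift}, let $\eta\in N_S$ and $\eta'=t\eta t^{-1}\in N_{t+S}$. Since $\pi(t\eta)b(t^{-1})=-\pi(\eta')b(t)$ and $\pi(t)b(\eta)=\pi(t)v_S-\pi(\eta')\pi(t)v_S$,
\[
b(\eta')=b(t)+\pi(t)b(\eta)+\pi(t\eta)b(t^{-1})=(1-\pi(\eta'))\big(b(t)+\pi(t)v_S\big).
\]
So $v_{t+S}=(1-E_{t+S})(b(t)+\pi(t)v_S)$, and $E_{t+S}\pi(t)v_S=\pi(t)E_Sv_S=0$.
\end{proof}

Let $d_r=D_rv_{B_r}$. For $k\ge r$ we have $D_r(1-E_{B_r})=D_r$, so \eqref{eq:compat} gives $D_rv_{B_k}=d_r$. Hence $v_{B_k}=(1-E_{B_k})v_{B_k}=\sum_{r\le k}d_r$, an orthogonal sum, and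
\[
A_k:=\|v_{B_k}\|^2=\sum_{r\le k}\|d_r\|^2 .
\]
The series $f=\sum_rd_r$ is the \emph{formal primitive} of $b$. Formally, \eqref{eq:vS} and \eqref{eq:shift} with $S\uparrow\mathbb Z^d$ say that $b=\partial f$ on $N$ and on $\mathbb Z^d$. In Example~\ref{ex:model}, $v_S=1_S$, $d_r$ is the indicator function of $B_r\setminus B_{r-1}$, $f$ is the constant $1$, and $A_k=(2k+1)^d$.

\subsection*{Cutting off the primitive}
For a cutoff $\varphi$ let
\[
\Phi=\sum_r\varphi(r)D_r,\qquad f_\varphi=\sum_r\varphi(r)d_r\in\mathcal H,\qquad\Phi^t=\pi(t)\Phi\pi(t)^{-1}.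
\]
The estimate of Example~\ref{ex:model} survives, for the same reason: moving the center from $0$ to a neighbor $t$ changes distances by at most $1$.

\begin{lemma}\label{lem:truncate}
For $\eta\in N$ we have $\partial f_\varphi(\eta)=\Phi\,b(\eta)$. For $t\in\{\pm e_1,\dots,\pm e_d\}$ we have
\[
\|\partial f_\varphi(t)-\Phi^tb(t)\|^2\le\sum_r\delta_\varphi(r)^2\|d_r\|^2 .
\]
\end{lemma}

\begin{proof}
Let $\varphi(r)=0$ for $r\ge R$. For every $K\ge R$ we have $f_\varphi=\Phi v_{B_K}$ and $\Phi E_{B_K}=0$, hence also $\Phi^tE_{t+B_K}=0$. Given $\eta\in N$, take $K\ge R$ with $\eta\in N_{B_K}$. As $\Phi$ commutes with $\pi(N)$, \eqref{eq:vS} gives $\partial f_\varphi(\eta)=\Phi(v_{B_K}-\pi(\eta)v_{B_K})=\Phi\,b(\eta)$.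

Now let $t=\pm e_i$, $K\ge R$ and $T=B_{K+1}$, which contains $B_K$ and $t+B_K$. By \eqref{eq:shift} and $\Phi^tE_{t+B_K}=0$,
\[
\pi(t)f_\varphi=\Phi^t\pi(t)v_{B_K}=\Phi^tv_{t+B_K}-\Phi^tb(t).
\]
By \eqref{eq:compat}, $\Phi v_{B_K}=\Phi(1-E_{B_K})v_T=\Phi v_T$ and $\Phi^tv_{t+B_K}=\Phi^t(1-E_{t+B_K})v_T=\Phi^tv_T$. Therefore
\[
\partial f_\varphi(t)-\Phi^tb(t)=(\Phi-\Phi^t)v_T .
\]
Apply \eqref{eq:shell} with $y=0$ and $y=t$ to the radii $r<R$. Since $\varphi$ vanishes on $[R,\infty)$,
\[
\Phi=\sum_{\emptyset\neq U\subset T}\varphi(\operatorname{dist}(0,U))\,\Pi_U,\qquad\Phi^t=\sum_{\emptyset\neq U\subset T}\varphi(\operatorname{dist}(t,U))\,\Pi_U .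
\]
The two distances differ by at most $1$. Every nonempty $U\subset T$ has $\operatorname{dist}(0,U)\le K+1$, so by orthogonality and \eqref{eq:shell} once more,
\[
\|(\Phi-\Phi^t)v_T\|^2\le\sum_{\emptyset\neq U\subset T}\delta_\varphi(\operatorname{dist}(0,U))^2\|\Pi_Uv_T\|^2=\sum_{r\le K+1}\delta_\varphi(r)^2\|D_rv_T\|^2,
\]
and $D_rv_T=d_r$ for $r\le K+1$.
\end{proof}

Everything now depends on the growth of the formal primitive.

\begin{proposition}\label{prop:growth}
If $d\in\{1,2\}$, there is a constant $C$ with $A_k\le Ck^2(1+\log k)$ for all $k\ge1$.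
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:main} from Proposition~\ref{prop:growth}]
We have reduced to the case $\mathcal H^N=0$. Apply Lemma~\ref{lem:cutoff} to $c_r=\|d_r\|^2$, and let $\Phi_m$, $f_m$ correspond to the cutoffs $\varphi_m$. For $w\in\mathcal H$,
\[
\|(1-\Phi_m)w\|^2=\sum_r(1-\varphi_m(r))^2\|D_rw\|^2\le\sum_{r>2^m}\|D_rw\|^2\to0 ;
\]
here we use $\sum_rD_r=I$, that is, $\mathcal H^N=0$. So $\Phi_m\to I$ and $\Phi_m^t\to I$ strongly. Lemma~\ref{lem:truncate} gives $\partial f_m(g)\to b(g)$ for $g\in N$ and for $g=\pm e_i$. These elements generate $G$, so $b$ is an almost coboundary.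
\end{proof}

\section{Growth of the primitive}\label{sec:growth}

Consider first what the triangle inequality gives when $L$ is finite. Let $\kappa$ be the maximum of $\|b(g)\|$ over $g\in L_0\cup\{\pm e_i\}$. Since $v_{B_k}$ is the average of $b$ over $N_{B_k}$, its norm is at most $\kappa$ times the largest word length in $N_{B_k}$. For $d=1$, one writes an element of $N_{B_k}$ by walking from $0$ to $-k$, then to $k$ while setting the $2k+1$ lamps, then back to $0$. The length is at most $6k+1$, so $A_k\le49\kappa^2k^2$; this already completes the proof of Proposition~\ref{prop:main} for $F\wr\mathbb Z$. For $d=2$ an element with all lamps of $B_k$ nontrivial has length at least $(2k+1)^2$, so this method gives nothing better than order $k^4$. We must gain a square.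

Random words provide the gain: along a symmetric random walk, $\|b\|^2$ grows at most linearly in time, not quadratically. A walk of about $k^2$ steps randomizes the lamps along its path, and this controls $v_S$ for the range $S$ of the walk. The range need not contain $B_k$, but \eqref{eq:ES} will show that it is enough to hit each single point of $B_k$ with probability of order $1/\log k$.

\subsection*{Cocycles are at most diffusive}

\begin{lemma}\label{lem:diffusive}
Let $b$ be a cocycle of a group $\Gamma$ for $\pi$, let $\mu$ be a finitely supported symmetric probability measure on $\Gamma$, and let $X_n$ be a product of $n$ independent elements of law $\mu$. Then $a_n=\mathbb E\|b(X_n)\|^2$ satisfies $a_n\le n\,a_1$.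
\end{lemma}

\begin{proof}
Let $\beta_n=\mathbb E\,b(X_n)$ and $P=\pi(\mu)$. Write $X_{n+1}=XY$ with $X,Y$ independent, distributed as $X_1$ and $X_n$, so that $b(XY)=b(X)+\pi(X)b(Y)$. Taking expectations, $\beta_{n+1}=\beta_1+P\beta_n$, hence $\beta_n=\sum_{i<n}P^i\beta_1$. Next, $\langle b(X),\pi(X)b(Y)\rangle=\langle\pi(X^{-1})b(X),b(Y)\rangle=-\langle b(X^{-1}),b(Y)\rangle$, and $X^{-1}$ has law $\mu$ by symmetry. So
\[
a_{n+1}=a_1+a_n-2\operatorname{Re}\langle\beta_1,\beta_n\rangle .
\]
On $[-1,1]$ the polynomial $\sum_{i<n}u^i$ is nonnegative: it equals $(1-u^n)/(1-u)$ for $u\neq1$. As $P$ is self-adjoint with spectrum in $[-1,1]$, the operator $\sum_{i<n}P^i$ is positive, so $\langle\beta_1,\beta_n\rangle\ge0$ and $a_{n+1}\le a_n+a_1$.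
\end{proof}

\subsection*{The switch--walk--switch walk}
Let $\nu$ and $\rho$ be as in (T4), and let $\nu_x$ be the copy of $\nu$ on $L_x$. Let $\lambda$ be the law on $\mathbb Z^d$ of a vector with independent coordinates, each equal to $-1,0,1$ with probabilities $\frac14,\frac12,\frac14$; this choice makes the transition probabilities products of binomial coefficients. Let $\mu$ be the law of $\alpha t\alpha'$, where $\alpha,t,\alpha'$ are independent with laws $\nu_0,\lambda,\nu_0$. It is finitely supported, and symmetric because $(\alpha t\alpha')^{-1}=\alpha'^{-1}t^{-1}\alpha^{-1}$ has the same law. Write $X_n=\prod_{i=1}^n\alpha_it_i\alpha_i'$, and let $Z_i=t_1+\dots+t_i$ and $S_n=\{Z_0,\dots,Z_n\}$. Moving the translations to the right,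
\[
X_n=\eta Z_n,\qquad\eta=\prod_{i=1}^n(Z_{i-1}\alpha_iZ_{i-1}^{-1})(Z_i\alpha_i'Z_i^{-1})\in N_{S_n}:
\]
at step $i$ the walker switches the lamp at $Z_{i-1}$, moves, and switches the lamp at $Z_i$. Switching both before and after the move makes $\mu$ symmetric and ensures that every visited lamp is switched at least once.

\begin{lemma}\label{lem:range}
With $a_1=\mathbb E\|b(X_1)\|^2$, we have $(1-\rho^2)\,\mathbb E\|v_{S_n}\|^2\le n\,a_1$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Fix the path $(Z_i)_{i\le n}$, write $S=S_n$ and $z=Z_n$, and let $\mathbb E_\eta$ denote the conditional expectation. Factors in different $L_x$ commute, so $\eta_x$ is a product of $m_x$ independent elements of law $\nu$, where $m_x$ is determined by the path and $m_x\ge1$ for $x\in S$. Different points use disjoint families of the $\alpha_i,\alpha_i'$, so the $\eta_x$ are conditionally independent, and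
\[
\mathcal M:=\mathbb E_\eta\,\pi(\eta)=\prod_{x\in S}\pi(\nu_x)^{m_x}.
\]
This is a product of commuting self-adjoint contractions, so it is self-adjoint. We claim $\|\mathcal M(1-E_S)\|\le\rho$. Form the $\Pi_U$ with $T=S$, so that $1-E_S=\sum_{U\neq\emptyset}\Pi_U$. The operator $\mathcal M$ commutes with each $\Pi_U$, so it suffices to show $\|\mathcal M\Pi_U\|\le\rho$ for $U\neq\emptyset$. Pick $x\in U$. Then $\Pi_U=(1-E_x)\Pi_U$, and $\mathcal M$ is a contraction times $\pi(\nu_x)$ since $m_x\ge1$. The range of $1-E_x$ is $L_x$-invariant without nonzero invariant vectors, so $\|\pi(\nu_x)(1-E_x)\|\le\rho$ by (T4), which proves the claim. (For finite $L$ and uniform $\nu$, $\mathcal M=E_S$ and $\rho=0$.)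

By \eqref{eq:vS}, $b(\eta z)=b(\eta)+\pi(\eta)b(z)=v_S+\pi(\eta)u$ with $u=b(z)-v_S$. We know nothing about $u$, but the randomness of $\eta$ prevents $\pi(\eta)u$ from canceling $v_S$: since $v_S=(1-E_S)v_S$,
\begin{align*}
\mathbb E_\eta\|b(\eta z)\|^2&=\|v_S\|^2+\|u\|^2+2\operatorname{Re}\langle\mathcal Mv_S,u\rangle\ge\|v_S\|^2+\|u\|^2-2\rho\|v_S\|\|u\|\\
&=(1-\rho^2)\|v_S\|^2+(\|u\|-\rho\|v_S\|)^2\ge(1-\rho^2)\|v_S\|^2 .
\end{align*}
Average over paths and apply Lemma~\ref{lem:diffusive}.
\end{proof}

In Example~\ref{ex:model}, $\|v_{S_n}\|^2=|S_n|$, and the lemma plays the role of the trivial fact that a walk visits at most $n+1$ points in $n$ steps.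

\subsection*{From the range to the ball}

\begin{lemma}\label{lem:ball}
Let $n\ge k\ge1$ and $p=\min_{x\in B_k}\mathbb P(x\in S_n)$. Then $\mathbb E\|v_{S_n}\|^2\ge p\,A_k$.
\end{lemma}

\begin{proof}
The steps have norm at most $1$, so $T=B_n$ contains $S_n$ and $B_k$. By \eqref{eq:compat} and \eqref{eq:ES}, $\|v_S\|^2=\sum_{U\cap S\neq\emptyset}\|\Pi_Uv_T\|^2$ for every $S\subset T$. If $U$ meets $B_k$ at a point $x$, then $\mathbb P(U\cap S_n\neq\emptyset)\ge\mathbb P(x\in S_n)\ge p$. Hence
\[
\mathbb E\|v_{S_n}\|^2=\sum_{U\subset T}\mathbb P(U\cap S_n\neq\emptyset)\,\|\Pi_Uv_T\|^2\ge p\sum_{U\cap B_k\neq\emptyset}\|\Pi_Uv_T\|^2=p\,\|v_{B_k}\|^2.\qedhere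
\]
\end{proof}

\begin{lemma}\label{lem:hitting}
Let $k\ge1$, $n=4k^2$ and $x\in B_k$. Then $\mathbb P(x\in S_n)\ge\frac1{16}$ if $d=1$, and $\mathbb P(x\in S_n)\ge\frac1{96(1+\log k)}$ if $d=2$.
\end{lemma}

\begin{proof}
Let $\mathcal G_j(y)=\sum_{i=0}^j\mathbb P(Z_i=y)$ be the expected number of visits to $y$ up to time $j$, and let $\tau$ be the first time the walk is at $x$. By the Markov property at time $\tau$,
\[
\mathcal G_n(x)=\sum_{j=0}^n\mathbb P(\tau=j)\,\mathcal G_{n-j}(0)\le\mathbb P(x\in S_n)\,\mathcal G_n(0).
\]
So we bound $\mathcal G_n(x)$ from below and $\mathcal G_n(0)$ from above.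

A coordinate of one step has the law of the number of heads in two fair coin tosses, minus $1$. Hence $\mathbb P(Z_i=y)=\prod_{l=1}^dq_i(y_l)$ with $q_i(u)=4^{-i}\binom{2i}{i+u}$. From $q_{i+1}(0)/q_i(0)=\frac{2i+1}{2i+2}$ we see that $i\,q_i(0)^2$ increases for $i\ge1$ and $(2i+1)q_i(0)^2$ decreases for $i\ge0$: the ratios of consecutive terms are $\frac{(2i+1)^2}{4i(i+1)}>1$ and $\frac{(2i+1)(2i+3)}{(2i+2)^2}<1$. As $q_0(0)=1$ and $q_1(0)=\frac12$,
\[
\frac1{2\sqrt i}\le q_i(0)\le\frac1{\sqrt{2i+1}}\qquad(i\ge1).
\]
For $1\le|u|\le\sqrt{i/2}$, Bernoulli's inequality gives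
\[
\frac{q_i(u)}{q_i(0)}=\frac{i!\;i!}{(i+|u|)!\,(i-|u|)!}=\prod_{j=1}^{|u|}\Big(1-\frac{|u|}{i+j}\Big)\ge\Big(1-\frac{|u|}i\Big)^{|u|}\ge1-\frac{u^2}i\ge\frac12 .
\]
For $|u|\le k$ and $2k^2\le i\le4k^2$ we conclude $q_i(u)\ge\frac1{4\sqrt i}\ge\frac1{8k}$. There are more than $2k^2$ such times $i$, so
\begin{equation}\label{eq:green}
\mathcal G_n(x)\ge2k^2(8k)^{-d},\qquad\mathcal G_n(0)\le1+\sum_{i=1}^n(2i)^{-d/2}.
\end{equation}
For $d=1$ this gives $\mathcal G_n(x)\ge k/4$ and $\mathcal G_n(0)\le1+\sqrt{2n}=1+2\sqrt2\,k\le4k$, using $\sum_{i\le n}i^{-1/2}\le2\sqrt n$. For $d=2$ it gives $\mathcal G_n(x)\ge\frac1{32}$ and $\mathcal G_n(0)\le1+\frac12(1+\log4k^2)=\frac32+\log2+\log k\le3(1+\log k)$.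
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:growth}]
Take $n=4k^2$. For $d\in\{1,2\}$, Lemma~\ref{lem:hitting} gives $1/p\le96(1+\log k)$, and Lemmas~\ref{lem:ball} and~\ref{lem:range} give
\[
A_k\le\frac{n\,a_1}{(1-\rho^2)\,p}\le\frac{384\,a_1}{1-\rho^2}\,k^2(1+\log k).\qedhere
\]
\end{proof}

This completes the proof of Proposition~\ref{prop:main} and of Theorem~\ref{thm:A}.

\begin{remark}
For $d\ge3$, \eqref{eq:green} still holds and $\mathcal G_n(0)$ is bounded, so $p\ge c\,k^{2-d}$ and the same argument gives $A_k\le Ck^d$. This order is attained in Example~\ref{ex:model}, where $A_k=(2k+1)^d$. The weights $w_j$ in \eqref{eq:blocks} are then of order $2^{j(d-2)}$ and $\sum_jw_j^{-1}$ converges, so the cutoff fails, as it must by Theorem~\ref{thm:B}(1). For $d=2$ the argument loses a factor $\log k$ in that example, and Lemma~\ref{lem:cutoff} absorbs the loss.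
\end{remark}

\section{Recurrent bases and the role of the hypotheses}\label{sec:virtual}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
By Varopoulos' theorem, $Q$ has a subgroup $Q_0\cong\mathbb Z^d$ of finite index $m$ with $d\in\{0,1,2\}$, where $d=0$ means that $Q$ is finite and $Q_0=1$. The subgroup $\Gamma_0=\big(\bigoplus_QL\big)\rtimes Q_0$ has index $m$ in $\Gamma=L\wr Q$. Write $Q=\bigsqcup_{j=1}^mQ_0q_j$. The bijection $Q_0\times\{1,\dots,m\}\to Q$, $(y,j)\mapsto yq_j$, carries left multiplication by $Q_0$ on the first factor to left multiplication on $Q$. Grouping the $m$ lamps over each $y\in Q_0$ gives $\Gamma_0\cong L^m\wr\mathbb Z^d$, and $L^m$ has property (T) by (T2). If $d=0$, then $\Gamma_0\cong L^m$ has no first cohomology by (T3), so it has $H_{FD}$ vacuously. If $d\in\{1,2\}$, then $\Gamma_0$ has $H_T$, hence $H_{FD}$, by Proposition~\ref{prop:main}. In all cases Lemma~\ref{lem:finiteindex} shows that $\Gamma$ has $H_{FD}$.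
\end{proof}

\begin{remark}[Property (T) of the lamp group]
The hypothesis on $L$ was used three times: to kill the cocycle on $N$ in the component $\mathcal H^N$, to obtain the local primitives $v_S$, and for the spectral gap in Lemma~\ref{lem:range}. It cannot simply be dropped, and already the first use can fail. Suppose $\chi:L\to\mathbb Z$ is a nonzero homomorphism and $Q$ is infinite. Let $L\wr Q$ act on $\ell^2(Q)$ through the regular representation of $Q$, and put $b(\eta q)(x)=\chi(\eta_x)$. This is a cocycle, because $\eta q\,\eta'q'=\eta\,(q\eta'q^{-1})\,qq'$. Since $N$ acts trivially, coboundaries and their limits vanish on $N$, while $b$ does not. By Lemma~\ref{lem:nofd}, $L\wr Q$ does not have $H_{FD}$, whether $Q$ is recurrent or not.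
\end{remark}

\begin{remark}[$H_T$ and $H_{FD}$]
The passage to a finite extension yields a finite-dimensional subrepresentation, and in general not an invariant vector. Let $Q$ be the infinite dihedral group of maps $z\mapsto\pm z+n$ of $\mathbb C$, $n\in\mathbb Z$, which is virtually $\mathbb Z$. The linear part of this affine action is the sign character, which has no nonzero invariant vector, and the cocycle is $b(q)=q(0)$. Coboundaries and their limits vanish on translations, while $b$ does not. Pulling back along $L\wr Q\to Q$, we see that for $L\neq1$ with property (T) the group $L\wr Q$ has $H_{FD}$ but not $H_T$.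
\end{remark}

\begin{thebibliography}{9}

\bibitem{Asymptotic}
\emph{Asymptotic Behaviors of Random Walks on Countable Groups},
\texttt{https://ems.press/content/book-chapter-files/33247?nt=1}.

\bibitem{Woess}
W.~Woess, \emph{Random Walks on Infinite Graphs and Groups}.

\end{thebibliography}
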